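\title{Kolmogorov random strings as a memory for the halting problem}

\begin{abstract}
Let $R_U=\{x : C_U(x)>|x|\}$ be the set of Kolmogorov random strings for a universal machine $U$. We consider the statement that, for every $U$, the class of decidable languages that are polynomial-time Turing reducible to $R_U$ has pspace-dimension $0$, and we disprove it. Every universal machine $V$ can be modified, changing complexities by at most an additive constant, into a universal machine $U$ such that the halting problem is decidable in polynomial time with $O((n+1)^2)$ queries to $R_U$. For such $U$ every decidable language reduces to $R_U$, and the dimension is $1$, the largest possible value. The machine $U$ uses spare programs to store the halting problem as a binary tree with pointers, in a memory that cannot be erased and that is slowly corrupted by the strings compressible by $V$.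
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Random strings as an oracle}

A \emph{machine} is a partial computable function $M:\{0,1\}^*\to\{0,1\}^*$, and $C_M(x)=\min\{|p| : M(p)=x\}$ is the plain Kolmogorov complexity of the string $x$ relative to $M$, with $\min\emptyset=\infty$. A machine $U$ is \emph{universal} if for every machine $M$ there is a constant $c_M$ such that $C_U(x)\le C_M(x)+c_M$ for all $x$. For example, if $\varphi_0,\varphi_1,\dots$ is an effective list of all machines, then $U(1^e0p)=\varphi_e(p)$ is universal. The complexities relative to two universal machines differ by a bounded amount. The set of \emph{random strings} for $U$ is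
\[
R_U=\{x\in\{0,1\}^* : C_U(x)>|x|\},
\]
the set of strings that have no program as short as themselves.

We write $\mathrm{P}_{\mathrm T}(B)$ for the class of languages $L\subseteq\{0,1\}^*$ that are decided by a polynomial-time oracle machine with oracle $B$, and $\mathrm{P}_{q\text{-}\mathrm T}(B)$ for the subclass in which the machine makes at most $q(n)$ queries on every input of length $n$. Let $\mathrm{DEC}$ be the class of decidable languages and $\mathrm{E}=\mathrm{DTIME}(2^{O(n)})$. Let $T_0,T_1,\dots$ be a standard enumeration of Turing machines, and let
\[
H=\{1^e0y : T_e \text{ accepts } y\}
\]
be the halting problem in its acceptance form. The set $H$ is computably enumerable (c.e.), and every c.e.\ set is the set of strings accepted by some $T_e$.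

How useful is $R_U$ to a polynomial-time machine? There is a simple reason to expect little. Consider first a machine whose queries do not depend on earlier answers. Its $i$-th query $z$ on an input $y$ of length $n$ is computable from $y$ and $i$, and $i$ is polynomial in $n$, so $C_U(z)\le n+O(\log n)$. Every longer query gets the answer ``not random'', which the machine could have predicted. On the input $0^n$ the same argument gives $C_U(z)=O(\log n)$, and only queries of logarithmic length can carry information. To ask a long query with an unpredictable answer, a machine must assemble the query from earlier answers. What it obtains in this way are incompressible strings, and these have no visible relation to any given decidable language. So one would guess that few decidable languages reduce to $R_U$ in polynomial time. In this direction it is known that $\mathrm{E}\not\subseteq \mathrm{P}_{n^\alpha\text{-}\mathrm T}(R_U)$ for every $\alpha<\frac12$ and every universal $U$. Without a bound on the number of queries, the problem treated here was posed against the background that it is unknown whether every decidable language is polynomial-time Turing reducible to the random strings.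

\subsection*{Dimension}

Resource-bounded dimension makes the word ``few'' quantitative. List all strings in length-lexicographic order as $z_0,z_1,\dots$ and identify a language $L$ with the sequence $S\in\{0,1\}^\infty$ whose $i$-th bit is $1$ if and only if $z_i\in L$. We write $S{\upharpoonright}n$ for the prefix of length $n$ of a sequence or string $S$, and $\varepsilon$ for the empty string. For $s\ge0$, an \emph{$s$-gale} is a function $d:\{0,1\}^*\to[0,\infty)$ with
\[
d(w)=2^{-s}\bigl(d(w0)+d(w1)\bigr)\qquad\text{for all } w,
\]
and $d$ \emph{succeeds} on $S$ if $\limsup_{n\to\infty}d(S{\upharpoonright}n)=\infty$. An \emph{approximation} of $d$ is a function $\hat d:\mathbb N\times\{0,1\}^*\to\mathbb Q$ with $|\hat d(r,w)-d(w)|\le2^{-r}$ for all $r$ and $w$. The gale is \emph{computable} if it has a computable approximation, and \emph{pspace-computable} if it has an approximation computable in space polynomial in $r+|w|$. Here $w$ is a prefix of a characteristic sequence, so it is exponentially longer than the strings whose membership it records. The \emph{pspace-dimension} of a class $X$ of languages is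
\[
\dim_{\mathrm{pspace}}(X)=\inf\{s\ge0 : \text{some pspace-computable $s$-gale succeeds on every } S\in X\}.
\]

A function $d$ is an $s$-gale exactly when $d'(w)=2^{(1-s)|w|}d(w)$ satisfies $d'(w)=\frac12(d'(w0)+d'(w1))$. So $d'$ is the capital of a gambler who places fair bets on the bits of $S$, and $d$ succeeds when this capital exceeds $2^{(1-s)n}$ by an unbounded factor. The capital can at most double in one step. Dimension $0$ therefore says that single strategies, working in polynomial space, predict every language in $X$ at rates arbitrarily close to the best conceivable one. Section~\ref{sec:dim} works out the two extreme cases: a class consisting of one language in $\mathrm E$ has dimension $0$, while $\mathrm{DEC}$ has dimension $1$, which is the largest value for any class.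

\subsection*{The problem and the result}

The following problem comes from \cite{limitations}: prove or disprove that
\begin{equation}\label{eq:statement}
\dim_{\mathrm{pspace}}\bigl(\mathrm{P}_{\mathrm T}(R_U)\cap\mathrm{DEC}\bigr)=0\qquad\text{for every universal machine } U.
\end{equation}
This is a strong form of the guess above: since $\mathrm{DEC}$ has dimension $1$, statement \eqref{eq:statement} would give $\mathrm{DEC}\not\subseteq\mathrm{P}_{\mathrm T}(R_U)$ for every $U$. We show that \eqref{eq:statement} is false, and that every universal machine is within an additive constant of a counterexample.

\begin{theorem}\label{thm:main}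
For every universal machine $V$ there is a universal machine $U$ with $C_U\le C_V+15$ and $C_V\le C_U+O(1)$ such that the following hold.
\begin{enumerate}
\item[(i)] $H\in\mathrm{P}_{\mathrm T}(R_U)$, by a reduction that makes $O((n+1)^2)$ queries.
\item[(ii)] $\mathrm{P}_{\mathrm T}(R_U)=\mathrm{P}_{\mathrm T}(H)$. Since $\mathrm{P}_{\mathrm T}(R_{U'})\subseteq\mathrm{P}_{\mathrm T}(H)$ for every universal $U'$, this is the largest value that the class can take.
\item[(iii)] $\mathrm{DEC}\subseteq\mathrm{P}_{q\text{-}\mathrm T}(R_U)$ with $q(n)=12288\,n^2$. Hence $\mathrm{P}_{\mathrm T}(R_U)\cap\mathrm{DEC}=\mathrm{DEC}$.
\item[(iv)] $\dim_{\mathrm{pspace}}(\mathrm{P}_{\mathrm T}(R_U)\cap\mathrm{DEC})=1$. In fact no computable $s$-gale with $s\le1$, whatever its resources, succeeds on all of this class. The same holds with $\mathrm{P}_{q\text{-}\mathrm T}$ in place of $\mathrm{P}_{\mathrm T}$.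
\end{enumerate}
\end{theorem}

The guess overlooks that $R_U$ is defined by a sharp threshold. A bounded change of $C_U$ is invisible asymptotically, but it can move a constant fraction of the strings of each length across the threshold, and the designer of $U$ may choose which ones. The theorem concerns the machines $U$ built in this way; whether some other universal machine makes the dimension smaller is not settled here. The quadratic number of queries is consistent with the known bound for $n^\alpha$ queries, $\alpha<\frac12$.

The substance of the theorem is item (i). Section~\ref{sec:marking} explains how $U$ writes into $R_U$ and which obstacles this meets. Sections~\ref{sec:code}--\ref{sec:analysis} build and analyze the memory, and Section~\ref{sec:reading} reads it and completes the proof.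

\section{The dimension of the decidable languages}\label{sec:dim}

We first need one routine approximation. Fix $k\ge0$. Given $r$ and $w$ with $|w|=n$, binary search finds the largest integer $i$ with $i^{2^k}\le 2^{\,n+r2^k}$, using integers of $O(n+r)$ bits. Then $i\le 2^r2^{n/2^k}<i+1$, so $i/2^r$ is within $2^{-r}$ of $2^{n/2^k}$. Thus $w\mapsto2^{|w|/2^k}$ has an approximation computable in polynomial space.

\begin{example}\label{ex:singleton}
If $L\in\mathrm E$, then $\dim_{\mathrm{pspace}}(\{L\})=0$. Let $s=2^{-k}$, and put $d(w)=2^{s|w|}$ if $w$ is a prefix of the characteristic sequence of $L$ and $d(w)=0$ otherwise. If $w$ is a prefix, exactly one of $w0,w1$ is, so $d(w0)+d(w1)=2^{s(|w|+1)}=2^sd(w)$; otherwise both sides are $0$. The gale succeeds on $L$. The strings $z_0,\dots,z_{|w|-1}$ have length at most $\log_2|w|$, so their membership in $L$ is decided in time polynomial in $|w|$, and $d$ is pspace-computable.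
\end{example}

Each decidable language is easy to predict for a gambler with enough resources, but no single computable gambler handles them all.

\begin{proposition}\label{prop:dim}
Every class $X$ of languages has $\dim_{\mathrm{pspace}}(X)\le1$. No computable $s$-gale with $s\le1$ succeeds on every decidable language. Consequently $\dim_{\mathrm{pspace}}(\mathrm{DEC})=1$.
\end{proposition}

\begin{proof}
Let $s=1+2^{-k}$ and $d(w)=2^{(s-1)|w|}=2^{|w|/2^k}$. Then $d(w0)+d(w1)=2\cdot2^{(s-1)(|w|+1)}=2^sd(w)$, so $d$ is an $s$-gale. It is pspace-computable by the approximation above, and it tends to infinity along every sequence. Letting $k\to\infty$ gives the first claim.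

Now let $s\le1$ and let $d$ be an $s$-gale with a computable approximation $\hat d$. We build a sequence $S$ that always moves to the side where $d$ appears smaller. Given $w=S{\upharpoonright}n$, let the next bit of $S$ be the bit $c$ that minimizes $\hat d(n+2,wc)$, with ties going to $0$. Let $c'$ minimize $d(wc')$. Since $d(w0)+d(w1)=2^sd(w)$, we have $d(wc')\le2^{s-1}d(w)\le d(w)$; this is where $s\le1$ is used. With $\delta=2^{-(n+2)}$,
\[
d(wc)\le\hat d(n+2,wc)+\delta\le\hat d(n+2,wc')+\delta\le d(wc')+2\delta\le d(w)+2^{-(n+1)}.
\]
Summing over $n$ gives $d(S{\upharpoonright}n)\le d(\varepsilon)+1$ for all $n$, so $d$ does not succeed on $S$. Since $\hat d$ is computable and takes rational values, $S$ is computable, that is, $S$ is the characteristic sequence of a decidable language. A pspace-computable gale is computable, so no $s\le1$ occurs in the infimum defining $\dim_{\mathrm{pspace}}(\mathrm{DEC})$.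
\end{proof}

\section{Writing into the set of random strings}\label{sec:marking}

Fix a universal machine $V$ for the rest of the paper. If we prefix all programs of $V$ by $0^{15}$, we keep universality and free every program that begins with $1$. A free program $z$ can be told to print itself, which makes $z$ non-random. Let
\[
D=\{z : C_V(z)\le|z|-15\}.
\]

\begin{lemma}\label{lem:marking}
Let $\mathcal M$ be a c.e.\ set of strings that begin with $1$, and define
\[
U(0^{15}p)=V(p),\qquad U(z)=z\ \text{ for } z\in\mathcal M,\qquad U\text{ undefined otherwise.}
\]
Then $U$ is a universal machine, $C_U\le C_V+15$, $C_V\le C_U+O(1)$, and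
\begin{equation}\label{eq:nonrandom}
z\notin R_U\iff z\in\mathcal M\ \text{ or }\ z\in D .
\end{equation}
Moreover $D$ contains fewer than $2^{\ell-14}$ strings of each length $\ell$.
\end{lemma}

\begin{proof}
The two clauses concern disjoint sets of programs. To compute $U$ on an input beginning with $1$, wait until it is enumerated into $\mathcal M$; so $U$ is partial computable. The first clause gives $C_U\le C_V+15$, hence $C_U\le C_M+c_M+15$ for every machine $M$, where $c_M$ is the constant for $V$. Universality of $V$, applied to the machine $U$, gives $C_V\le C_U+O(1)$. The $U$-programs for $z$ are the strings $0^{15}p$ with $V(p)=z$, together with $z$ itself if $z\in\mathcal M$. So $C_U(z)\le|z|$ if and only if $z\in\mathcal M$ or $C_V(z)+15\le|z|$, which is \eqref{eq:nonrandom}. Finally, distinct strings of length $\ell$ in $D$ have distinct programs of length at most $\ell-15$, and there are fewer than $2^{\ell-14}$ such programs.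
\end{proof}

If universality is instead taken to mean that for each $M$ there is a string $\sigma_M$ with $V(\sigma_Mp)=M(p)$ for all $p$, then $U(0^{15}\sigma_Mp)=M(p)$, so $U$ is universal in the same sense. A machine universal in that sense is universal in ours, so nothing else in the paper changes.

By \eqref{eq:nonrandom}, the oracle $R_U$ is a memory with one bit per string. We call the elements of $\mathcal M$ \emph{marked}. The oracle shows a $1$ at $z$ when $z$ is marked, and also when $z\in D$. The designer faces three constraints.
\begin{itemize}
\item Marks cannot be erased, because $\mathcal M$ must be c.e.
\item The set $D$ corrupts the memory. It occupies a fraction less than $2^{-14}$ of the strings of each length.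
\item The set $D$ is only enumerated, so a part of the memory that looks clean may become corrupted at any later time.
\end{itemize}

The first attempt to store $H$ is to mark $1y$ when $y$ enters $H$, or, for safety, to mark a whole block $B(y)$ of strings. This fails. Suppose that $y\mapsto B(y)$ is computable and that $B(y)$ consists of polynomially many strings of length at least $|y|$. Each $z\in B(0^n)$ is computable from $n$ and its index in the block, so $C_V(z)=O(\log n)$, and $B(0^n)\subseteq D$ for all large $n$. The oracle shows only $1$s on this block, whatever we mark. The set $D$ is sparse on average, but it concentrates on the addresses that a reader can compute in advance.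

So the reader has to learn the address for $y$ from the oracle itself. We arrange all strings $x$ as the nodes of the infinite binary tree and store with each node the bit ``$x\in H$'' and the addresses of its two children $x0$ and $x1$. The root has a fixed address made of short strings, where $D$ has too few elements to do harm. The reader follows the path from the root to $y$. This plan raises two difficulties.

First, a block that stores an address of $n$ bits has at least $n$ strings, so for large $n$ the density bound does not prevent $D$ from meeting every block. We cannot ask for clean blocks, only for blocks with a small constant fraction of errors. This calls for an error-correcting code (Section~\ref{sec:code}).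

Second, when the block of a node becomes too corrupted, the node must move, and its parent must record the new address. The parent cannot erase, so it needs fresh space, and when that runs out it must move too. The moves must not cascade to the root, and the total number of moves must fit in the memory. We give each node room for $16$ successive records, so that only one update in $16$ is passed up the tree; since a node has only two children, the cascade dies out geometrically (Section~\ref{sec:analysis}).

\section{A code that corrects a constant fraction of errors}\label{sec:code}

We need linear length, so that the reader makes few queries, and we need the zero message to be encoded by the zero word, so that a blank block decodes to a recognizable value. A Reed--Solomon code concatenated with a short code found by exhaustive search has both properties. The \emph{distance} of two words of equal length is the number of positions in which they differ.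

\begin{lemma}\label{lem:code}
For $m\ge3$ there are a length $N=N(m)\le192m$, nondecreasing in $m$, and maps $\mathrm{Enc}:\{0,1\}^m\to\{0,1\}^N$ and $\mathrm{Dec}:\{0,1\}^N\to\{0,1\}^m$, all computable in time polynomial in $m$, such that $\mathrm{Enc}(0^m)=0^N$, and $\mathrm{Dec}(w)=u$ whenever $w$ has distance at most $N/32$ from $\mathrm{Enc}(u)$.
\end{lemma}

\begin{proof}
\emph{Parameters.} Let $a\ge2$ be least with $a2^{a-2}\ge m$, and put $q=2^a$ and $N=16aq$. Both $a$ and $N$ are nondecreasing in $m$. The value $a=2$ gives $a2^{a-2}=2<m$, so $a\ge3$, and minimality gives $(a-1)2^{a-3}<m$. Hence
\[
aq=8\cdot\frac{a}{a-1}\cdot(a-1)2^{a-3}\le 8\cdot\frac32\cdot m=12m ,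
\]
so $N\le192m$. Also $2^a\le4m$, so time $2^{O(a)}$ is polynomial in $m$. Within such time we find an irreducible polynomial of degree $a$ over $\mathbb F_2$ by exhaustive search, and thereby identify $\{0,1\}^a$ with the field $\mathbb F_q$, with $0^a$ as the zero element.

\emph{Inner code.} Let $n=16a$. For $i\le n/4$ we have $(\frac14)^i(\frac34)^{n-i}\ge(\frac14)^{n/4}(\frac34)^{3n/4}=3^{12a}/2^{32a}$, and $\sum_i\binom ni(\frac14)^i(\frac34)^{n-i}=1$. So the number of words within distance $4a=n/4$ of a given word is at most $2^{32a}/3^{12a}\le2^{13a}$, because $3^{12}=531441>524288=2^{19}$. Scan $\{0,1\}^{16a}$ in lexicographic order and keep a word if its distance from every word kept before is at least $4a$. At the end every word lies within distance $4a$ of a kept word, so at least $2^{16a}/2^{13a}=2^{3a}\ge q$ words are kept. The first one is $0^{16a}$. Let $I$ map $\mathbb F_q$ bijectively onto the first $q$ kept words, with $I(0)=0^{16a}$. This takes time $2^{O(a)}$.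

\emph{Encoding.} Pad $u$ with zeros to length $a2^{a-2}=a\cdot q/4\ge m$ and read it as the list of coefficients of a polynomial $P$ over $\mathbb F_q$ of degree less than $q/4$. Let $\mathrm{Enc}(u)$ be the concatenation of the $q$ blocks $I(P(\xi))$, $\xi\in\mathbb F_q$. It has length $16aq=N$, and $u=0^m$ gives $P=0$ and $\mathrm{Enc}(u)=0^N$.

\emph{Decoding.} Given $w$, let $y_\xi\in\mathbb F_q$ be such that $I(y_\xi)$ is nearest to the block of $w$ with index $\xi$. Then apply the Berlekamp--Welch algorithm: by linear algebra, look for polynomials $(E,Q)\ne(0,0)$ with $\deg E\le3q/8$, $\deg Q<5q/8$ and $Q(\xi)=y_\xi E(\xi)$ for all $\xi\in\mathbb F_q$. If they exist and $Q/E$ is a polynomial of degree less than $q/4$, output the first $m$ bits of its coefficient list; otherwise output $0^m$.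

Suppose that $w$ has distance at most $N/32=aq/2$ from $\mathrm{Enc}(u)$, and let $W=\{\xi : y_\xi\ne P(\xi)\}$. A block with fewer than $2a$ errors has distance less than $2a$ from $I(P(\xi))$ and more than $2a$ from every other inner codeword, so its index is not in $W$. Therefore $|W|\le(aq/2)/(2a)=q/4\le 3q/8$. The pair $E_0=\prod_{\xi\in W}(X-\xi)$, $Q_0=PE_0$ is a solution: the degrees are at most $3q/8$ and less than $q/4+3q/8=5q/8$, both sides vanish for $\xi\in W$, and $y_\xi=P(\xi)$ otherwise. For any solution $(E,Q)$, the polynomial $Q-PE$ has degree less than $5q/8$ and vanishes at the $q-|W|\ge5q/8$ points outside $W$, so $Q=PE$. Then $E\neq0$, since $(E,Q)\ne(0,0)$, and $Q/E=P$. Hence $\mathrm{Dec}(w)=u$.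
\end{proof}

\section{The memory and the construction}\label{sec:construction}

\subsection*{Cells, slots and spoiling}

The nodes $x$ of length $j$ form \emph{level} $j$ of the tree. There are $2^j$ of them, and we provide twice as many cells, so that there is room to move. An address at level $j$ thus has $j+1$ bits. A record at level $j$ consists of a flag bit, the bit for membership in $H$, and two addresses of level $j+1$, so it has $1+1+2(j+2)$ bits. Accordingly, for $j\ge0$ let
\[
m_j=2j+6,\qquad N_j=N(m_j),\qquad \kappa_j=\lceil\log_2N_j\rceil,\qquad \ell_j=1+(j+1)+4+\kappa_j=j+6+\kappa_j .
\]
Since $N$ is nondecreasing, $\ell_j$ is strictly increasing in $j$. Also $N_j\le2^{\kappa_j}<2N_j$.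

A \emph{cell} of level $j$ is given by its \emph{address} $v\in\{0,1\}^{j+1}$. It has $16$ \emph{slots}, indexed by $t\in\{0,1\}^4$, which we identify with $0,\dots,15$. Slot $t$ of cell $v$ is the set of the $2^{\kappa_j}$ strings
\[
1\,v\,t\,i,\qquad i\in\{0,1\}^{\kappa_j},
\]
all of length $\ell_j$; we identify $i$ with a number in $\{0,\dots,2^{\kappa_j}-1\}$. Distinct slots are disjoint: within a level they differ in $vt$, and different levels use different lengths. To \emph{write} a message $u\in\{0,1\}^{m_j}$ into this slot means to mark the strings $1vti$ for which $i<N_j$ and bit number $i$ of $\mathrm{Enc}(u)$ is $1$.

The construction runs in stages $\tau=0,1,2,\dots$. Let $D_\tau$ be the set of $z$ for which some $p$ with $|p|\le\min(\tau,|z|-15)$ satisfies $V(p)=z$ within $\tau$ steps, and let $H_\tau$ be the set of strings $1^e0y$ of length at most $\tau$ such that $T_e$ accepts $y$ within $\tau$ steps. These finite sets are computable from $\tau$, increase with $\tau$, and have unions $D$ and $H$. A slot of level $j$ is \emph{spoiled at stage $\tau$} if more than $2^{\kappa_j}/64$ of its strings lie in $D_\tau$, and a cell is spoiled at stage $\tau$ if one of its slots is. What is spoiled at one stage stays spoiled at all later stages. The threshold is chosen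 so that $2^{\kappa_j}/64<N_j/32$: a slot that is never spoiled can be decoded.

\begin{lemma}\label{lem:spoiled}
Fewer than $2^j/4$ cells of level $j$ are ever spoiled.
\end{lemma}

\begin{proof}
The slots of level $j$ are disjoint sets of strings of length $\ell_j$, each spoiled slot contains more than $2^{\kappa_j}/64$ strings of $D$, and $D$ has fewer than $2^{\ell_j-14}$ strings of that length by Lemma~\ref{lem:marking}. So the number of slots ever spoiled is less than $64\cdot2^{\ell_j-14}/2^{\kappa_j}=2^{6+(j+6)-14}=2^{j-2}$. Each spoiled cell contains a spoiled slot.
\end{proof}

This computation is the reason for the constant $15$: it has to absorb the factor $64$ of the threshold and the $16$ slots per cell, and still leave most cells usable.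

\subsection*{The construction of $\mathcal M$}

At each moment finitely many nodes are \emph{present}. A present node $x$ has a current address $\nu(x)$ of level $|x|$ and a bit $b(x)$. Its \emph{record} is the message
\[
1\;b(x)\;\nu(x0)\;\nu(x1)\ \in\{0,1\}^{m_{|x|}},
\]
where the placeholder $0^{|x|+2}$ stands for the address of a child that is not yet present. The leading $1$ distinguishes a record from the message $0^{m_{|x|}}$ of a blank slot. Initially no node is present and no slot is written. Two procedures are available at stage $\tau$.
\begin{description}
\item[\textsc{Allocate}$(x)$.] Let $v$ be the least address of level $|x|$ that was never chosen before and whose cell is not spoiled at stage $\tau$. Set $\nu(x)=v$ and write the record of $x$ into slot $0$ of $v$. If $x\neq\varepsilon$, call \textsc{Update} for the parent of $x$.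
\item[\textsc{Update}$(x)$.] If cell $\nu(x)$ is not spoiled at stage $\tau$ and has fewer than $16$ written slots, write the record of $x$ into its first unwritten slot. Otherwise call \textsc{Allocate}$(x)$.
\end{description}
Stage $\tau$ consists of three steps; in each, nodes are treated one after the other in length-lexicographic order.
\begin{enumerate}
\item[(1)] For each present $x$: if cell $\nu(x)$ is spoiled at stage $\tau$, call \textsc{Allocate}$(x)$.
\item[(2)] For each present $x$ with $b(x)=0$ and $x\in H_\tau$: set $b(x)=1$ and call \textsc{Update}$(x)$.
\item[(3)] For each $x$ of length $\tau$: make $x$ present, with $b(x)=1$ if $x\in H_\tau$ and $b(x)=0$ otherwise, and call \textsc{Allocate}$(x)$.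
\end{enumerate}
After stage $\tau$ the present nodes are those of length at most $\tau$, so the parent of a present node is present. Each call made in one of the three steps starts a chain of calls that moves toward the root. Hence every stage terminates, provided that \textsc{Allocate} always finds an address; this is part of Lemma~\ref{lem:count}. An address is chosen at most once and slots are filled in order, so each slot is written at most once, and the written slots of a cell form an initial segment of $0,\dots,15$.

\begin{example}[the first four levels]\label{ex:run}
At level $0$ we have $m_0=6$, so $a=3$, $q=8$, $N_0=384$, $\kappa_0=9$ and $\ell_0=15$. A slot has $512$ strings and is spoiled by more than $8$ elements of $D$, but $D$ has at most one string of length $15$. For $1\le j\le5$ we have $8\le m_j\le16$, so $a=4$, $N_j=1024$, $\kappa_j=10$ and $\ell_j=j+16$; a slot is spoiled by more than $16$ elements of $D$. At level $3$ the set $D$ has fewer than $2^{19-14}=32$ strings, enough to spoil one slot but not two. In agreement with Lemma~\ref{lem:spoiled}, levels $0,1,2$ are never spoiled and level $3$ loses at most one cell.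

Assume, to keep all bits $b$ equal to $0$, that no string of length at most $3$ enters $H$ during the stages described, and that nothing is spoiled up to stage $3$. Then stages $0$--$3$ give each node $x$ the address $0x$. Every node writes slot $0$ when it is created and one more slot when each child is created. For the nodes on the path to $101$ the slots hold the following records.
\begin{center}
\begin{tabular}{cc|llll}
node & address & slot $0$ & slot $1$ & slot $2$ & slot $3$\\ \hline
$\varepsilon$ & $0$ & $1\,0\;00\;00$ & $1\,0\;00\;00$ & $1\,0\;00\;01$ & \\
$1$ & $01$ & $1\,0\;000\;000$ & $1\,0\;010\;000$ & $1\,0\;010\;011$ & \\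
$10$ & $010$ & $1\,0\;0000\;0000$ & $1\,0\;0100\;0000$ & $1\,0\;0100\;0101$ & $1\,0\;0100\;1000$
\end{tabular}
\end{center}
The entry in slot $3$ appears later. Suppose that at some stage cell $0101$ of node $101$ becomes spoiled, and that no node of level $3$ has moved before. Step (1) moves node $101$ to the first unused address $1000$, and \textsc{Update}$(10)$ writes the new record into slot $3$ of cell $010$. Node $10$ keeps its address, so nodes $1$ and $\varepsilon$ are not touched. A reader with input $101$ starts at cell $0$, takes the last written slot of each cell, and is led to $01$, then to $010$, then to $1000$, where it finds $b(101)$. The placeholder may coincide with a true address, as in slot $0$ of the root, but this is harmless because only the last record of a cell is used.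
\end{example}

\section{Counting moves}\label{sec:analysis}

A node can be forced to move by events arbitrarily deep below it, so no bound for a level can be proved from that level alone. We bound level $j$ in terms of level $j+1$ and use that, at any moment, the tree built so far is finite.

\begin{lemma}\label{lem:count}
At every moment of the construction, the number $A_j$ of calls of \textsc{Allocate} begun so far at level $j$ satisfies $A_j\le\frac32\,2^j$. Consequently \textsc{Allocate} always finds an address, it is called exactly once for the root, and $\nu(\varepsilon)=0$ throughout.
\end{lemma}

\begin{proof}
Fix a moment, in stage $\tau$, that the construction reaches. Each call \textsc{Allocate}$(x)$ with $|x|=j$ begun so far is of one of three kinds.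

\emph{Creation:} the call comes from step (3). There is at most one per node, so at most $2^j$.

\emph{Spoiling:} the call comes from step (1), or from \textsc{Update}$(x)$, with the current cell of $x$ spoiled. The call abandons that cell, and its address is never chosen again, so different calls of this kind belong to different spoiled cells. By Lemma~\ref{lem:spoiled} there are at most $2^j/4$.

\emph{Overflow:} the call comes from \textsc{Update}$(x)$, with the current cell $v$ of $x$ unspoiled and all $16$ slots written. Charge every call of \textsc{Update} to the cell that is current for its node when the call begins. Slot $0$ of $v$ was written by \textsc{Allocate}, and slots $1,\dots,15$ were written by $15$ calls of \textsc{Update}$(x)$ charged to $v$. With the call that found $v$ full, $16$ calls are charged to $v$. Different overflows abandon different cells, so the number of overflows at level $j$ is at most $1/16$ of the number of calls of \textsc{Update} at level $j$. Such a call comes either from a call of \textsc{Allocate} at level $j+1$, each of which makes at most one, or from step (2), at most once per node because $b(x)$ changes at most once. So there are at most $(A_{j+1}+2^j)/16$ overflows.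

Altogether
\begin{equation}\label{eq:recurrence}
A_j\le2^j+\tfrac14\,2^j+\tfrac1{16}\bigl(A_{j+1}+2^j\bigr).
\end{equation}
For $j>\tau$ we have $A_j=0$. If $A_{j+1}\le\frac32\,2^{j+1}=3\cdot2^j$, then \eqref{eq:recurrence} gives $A_j\le2^j\bigl(1+\frac14+\frac{4}{16}\bigr)=\frac32\,2^j$. Downward induction on $j$ proves the bound.

Apply the bound at the moment when a call of \textsc{Allocate} at level $j$ has just begun. The count includes this call, so at most $\frac32\,2^j-1$ addresses of level $j$ have been chosen before. At most $\frac14\,2^j$ cells are spoiled, and there are $2\cdot2^j$ addresses, so a suitable one exists. For the root, $A_0\le\frac32$ means $A_0\le1$, and the one call is made at stage $0$. No cell of level $0$ is ever spoiled, so this call chooses the least address $0$.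
\end{proof}

\begin{remark}\label{rem:slots}
The number of slots must exceed the number of children. Suppose that cells had only two slots, and let $A(x)$ be the number of calls \textsc{Allocate}$(x)$ up to the end of stage $\tau$. For $|x|<\tau$, the record of $x$ is written once at creation and once for each allocation of a child, so $2A(x)\ge1+A(x0)+A(x1)$. Starting from $A(x)\ge1$ at level $\tau$, this gives $A(\varepsilon)\ge1+\tau/2$, even if nothing is ever spoiled. The root would need unboundedly many cells.
\end{remark}

By Lemma~\ref{lem:count} all stages terminate. The construction is computable, since it uses only the finite sets $D_\tau$ and $H_\tau$ and the map $\mathrm{Enc}$. Let $\mathcal M$ be the set of all strings ever marked. It is c.e., its elements begin with $1$, and its definition refers to $V$ but not to $U$. From now on $U$ is the machine given by Lemma~\ref{lem:marking} for this $\mathcal M$. The oracle $R_U$ shows only the final state of the memory, which we now describe.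

\begin{lemma}\label{lem:final}
For every node $x$, the address $\nu(x)$ reaches a final value $\nu^*(x)$, whose cell is never spoiled. The written slots of this cell are $0,\dots,t^*$ for some $t^*\le15$, each holds a message that begins with $1$, and slot $t^*$ holds the message $1\,b\,\nu^*(x0)\,\nu^*(x1)$, where $b=1$ if and only if $x\in H$.
\end{lemma}

\begin{proof}
The address $\nu(x)$ changes only in \textsc{Allocate}$(x)$, which is called at most $\frac32\,2^{|x|}$ times, so it stabilizes. If cell $\nu^*(x)$ were spoiled at some stage, it would be spoiled at all later stages, and step (1) of a later stage would change $\nu(x)$ again. Slot $0$ is written when the address is chosen, the written slots form an initial segment, and every message written is a record, so it begins with $1$.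

We claim that whenever a chain of calls started by step (1), (2) or (3) has ended, the last written slot of the current cell of every present node holds the current record of that node. Assume this before the chain, and let $x$ be the node at which the chain starts. Before the first call, only the record of $x$ can have changed or been created. A call of \textsc{Update} for a node $x'$ writes the current record of $x'$ into the next slot of $\nu(x')$ and ends the chain, or it passes to \textsc{Allocate}$(x')$. A call \textsc{Allocate}$(x')$ writes the current record of $x'$ into slot $0$ of a new cell. It changes $\nu(x')$, and with it the record of the parent of $x'$ and of no other node, and it then calls \textsc{Update} for the parent, if there is one. So at each point of the chain at most one node is out of date, namely the node about to be treated, and none is when the chain ends.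

Take a stage after which $\nu(x)$, $\nu(x0)$, $\nu(x1)$ and $b(x)$ no longer change and no further slot of $\nu^*(x)$ is written. By the claim, slot $t^*$ holds $1\,b\,\nu^*(x0)\,\nu^*(x1)$, where $b$ is the final value of $b(x)$. The bit $b(x)$ is set to $1$ only when $x\in H_\tau\subseteq H$; and if $x\in H$, then $x\in H_\tau$ for all large $\tau$, so step (2) or step (3) sets it to $1$.
\end{proof}

\section{Reading the memory: proof of Theorem~\ref{thm:main}}\label{sec:reading}

Lemma~\ref{lem:marking} gives the universality of $U$ and the two inequalities between $C_U$ and $C_V$.

\subsection*{Item (i)}
On input $y$ of length $n$, put $v_0=0$ and do the following for $j=0,\dots,n$.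
\begin{itemize}
\item For each $t\in\{0,\dots,15\}$, query the $N_j$ strings $1v_jti$ with $i<N_j$. Let $w_t\in\{0,1\}^{N_j}$ have bit number $i$ equal to $1$ if and only if $1v_jti\notin R_U$, and compute $\mathrm{Dec}(w_t)$.
\item Let $t$ be largest such that $\mathrm{Dec}(w_t)$ begins with $1$ (reject if there is none), and write $\mathrm{Dec}(w_t)=1\,b\,\eta_0\,\eta_1$ with $|\eta_0|=|\eta_1|=j+2$.
\item If $j<n$, put $v_{j+1}=\eta_c$, where $c$ is the bit of $y$ with $y{\upharpoonright}(j+1)=(y{\upharpoonright}j)c$. If $j=n$, accept if and only if $b=1$.
\end{itemize}

We show by induction that $v_j=\nu^*(y{\upharpoonright}j)$. For $j=0$ this is Lemma~\ref{lem:count}. Suppose that it holds for $j$, and let $x=y{\upharpoonright}j$. Consider slot $t$ of cell $v_j$, and let $u_t$ be the message written into it, or $u_t=0^{m_j}$ if the slot is never written. Slots are disjoint and each is written at most once, and $\mathrm{Enc}(0^{m_j})=0^{N_j}$; so in both cases the marked strings of the slot are exactly the strings $1v_jti$ for which bit number $i$ of $\mathrm{Enc}(u_t)$ is $1$. By \eqref{eq:nonrandom}, the word $w_t$ differs from $\mathrm{Enc}(u_t)$ only at positions whose strings lie in $D$. The slot is finite, so its intersection with $D$ equals its intersection with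 $D_\tau$ for large $\tau$; since the cell is never spoiled (Lemma~\ref{lem:final}), this intersection has at most $2^{\kappa_j}/64<N_j/32$ elements. Lemma~\ref{lem:code} gives $\mathrm{Dec}(w_t)=u_t$ for every $t$. Therefore the slots whose decoded message begins with $1$ are exactly the written ones, the reader selects $t^*$, and by Lemma~\ref{lem:final} it obtains $\eta_0=\nu^*(x0)$, $\eta_1=\nu^*(x1)$, and $b=1$ if and only if $x\in H$. This proves the induction step, and for $j=n$ it shows that $y$ is accepted if and only if $y\in H$.

Each round decodes $16$ words for message length $m_j\le2n+6$, so the running time is polynomial in $n$. The number of queries is at most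
\begin{equation}\label{eq:queries}
\sum_{j=0}^n16N_j\le\sum_{j=0}^n16\cdot192\,(2j+6)=3072\,(n+1)(n+6)=O((n+1)^2).
\end{equation}
The queries have length $\ell_j=j+O(\log(j+2))$, and each address is assembled from the answers of the previous round, as the discussion in the introduction suggests.

\subsection*{Item (ii)}
If $L\in\mathrm{P}_{\mathrm T}(H)$, replace each query to $H$, which has polynomial length, by a run of the reduction of item (i). This gives $\mathrm{P}_{\mathrm T}(H)\subseteq\mathrm{P}_{\mathrm T}(R_U)$. Conversely, let $U'$ be any universal machine. The set $\{z : C_{U'}(z)\le|z|\}$ is c.e., because one can run $U'$ on all programs of length at most $|z|$ in parallel and wait for the output $z$. Let $T_e$ accept this set. Then $z\notin R_{U'}$ if and only if $1^e0z\in H$, so each query to $R_{U'}$ can be replaced by one query to $H$, and $\mathrm{P}_{\mathrm T}(R_{U'})\subseteq\mathrm{P}_{\mathrm T}(H)$. The case $U'=U$ gives the equality.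

\subsection*{Item (iii)}
Let $L$ be decidable and let $T_e$ accept exactly the strings in $L$. Then $y\in L$ if and only if $1^e0y\in H$. For $|y|=n$ the string $1^e0y$ has length $n+e+1$, so by \eqref{eq:queries} the reduction of item (i) makes at most $3072\,(n+e+2)(n+e+7)$ queries on it. For $n\ge e+7$ both factors are at most $2n$, and the bound is at most $12288\,n^2$. The finitely many inputs of length less than $e+7$ are answered from a table, without queries. Hence $L\in\mathrm{P}_{q\text{-}\mathrm T}(R_U)\subseteq\mathrm{P}_{\mathrm T}(R_U)$.

\subsection*{Item (iv)}
By item (iii), both $\mathrm{P}_{\mathrm T}(R_U)\cap\mathrm{DEC}$ and $\mathrm{P}_{q\text{-}\mathrm T}(R_U)\cap\mathrm{DEC}$ equal $\mathrm{DEC}$, and Proposition~\ref{prop:dim} applies. This completes the proof of Theorem~\ref{thm:main}. Universal machines exist, so statement \eqref{eq:statement} is false. \qed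

\section{What the proof uses}\label{sec:remarks}

Universality of $V$ enters only in Lemma~\ref{lem:marking}, to show that $U$ is universal and that $C_V\le C_U+O(1)$. Sections~\ref{sec:construction}--\ref{sec:reading} use just two properties of $D$: it is c.e., and it has fewer than $2^{\ell-14}$ strings of length $\ell$. The freedom to choose $U$, on the other hand, is essential to the method, since all information is carried by the marked set $\mathcal M$.

The theorem does not depend on the strict inequality in the definition of $R_U$.

\begin{remark}\label{rem:threshold}
Theorem~\ref{thm:main} also holds for $R'_U=\{x : C_U(x)\ge|x|\}$. Now a marked string needs a program shorter than itself, and this program must still begin with $1$. Let the slots consist of the strings $11vti$, of length $\ell'_j=\ell_j+1$, and put $U(0^{15}p)=V(p)$ and $U(1w)=11w$ when $11w$ is marked. A marked string $z$ then has a program of length $|z|-1$, so $z\notin R'_U$ if and only if $z$ is marked or $C_V(z)+15\le|z|-1$. Thus $D$ is replaced by $D'=\{z : C_V(z)\le|z|-16\}$, which is c.e.\ and has fewer than $2^{\ell-15}$ strings of length $\ell$. The number of slots of level $j$ that are ever spoiled is less than $64\cdot2^{\ell'_j-15}/2^{\kappa_j}=2^{6+(j+7)-15}=2^{j-2}$, so Lemma~\ref{lem:spoiled}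 holds as stated. The complement of $R'_{U'}$ is c.e.\ for every universal $U'$, as item (ii) requires, and the rest of the proof is unchanged.
\end{remark}

\begin{thebibliography}{1}

\bibitem{limitations}
\emph{Limitations of Efficient Reducibility to the Kolmogorov Random Strings},
\texttt{https://wyoscholar.uwyo.edu/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak 5f58fa14-816a-4e13-a851-051e19438082/\allowbreak content}

\end{thebibliography}
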